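
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}

\title{Polynomial Kernels for Explaining Integer Vectors by Few Segments}


\begin{abstract}
A segment is an integer vector that takes one nonzero value $a$ on an interval of positions and is $0$ elsewhere. \textsc{Vector Explanation} asks whether a given vector of nonnegative integers is a sum of at most $k$ segments. Let $\gamma$ be the maximum entry of the vector, and let $\delta$ be the maximum difference between consecutive entries after padding with a $0$ at both ends. We show that \textsc{Vector Explanation} has a polynomial kernel with respect to $\delta$ and with respect to $\gamma$, without any complexity assumption; one map serves for both. The problem depends only on the multiset of differences. After some simple cancellations, a dynamic program guided by the Steinitz lemma solves in polynomial time every instance with at least $(2\delta+1)^{2\delta}$ remaining differences; every other instance can be written down in $O(\delta^2\log(\delta+1))$ bits by storing each distinct difference once, with its multiplicity in binary. We prove that this compact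 problem is in NP, and reduce it back to \textsc{Vector Explanation} through \textsc{3-Partition}. We also give finer bounds in terms of the number of distinct absolute differences, and lower bounds showing that this number cannot be dropped from them unless $\mathrm{NP}\subseteq\mathrm{coNP/poly}$.
\end{abstract}

\section{The problem and the results}

\subsection{Explaining vectors}

A \emph{segment} is a vector in $\{0,a\}^n$, for some $a\in\mathbb Z\setminus\{0\}$, in which all $a$-entries occur consecutively. An \emph{explanation} of a vector $\mathcal A$ is a set of segments that sum up to $\mathcal A$ componentwise. For example, $(4,3,3,4)$ is explained by the two segments $(4,4,4,4)$ and $(0,-1,-1,0)$. \textsc{Vector Explanation} (VE) is the following problem.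
\begin{quote}
\textbf{Input:} a vector $\mathcal A=(a_1,\dots,a_n)\in\mathbb N_0^n$ with $n\ge1$, and $k\in\mathbb N_0$.\\
\textbf{Question:} can $\mathcal A$ be explained by at most $k$ segments?
\end{quote}
VE is NP-complete. Put $a_0=a_{n+1}=0$. We consider the parameters
\[
\gamma=\max_{1\le i\le n}a_i,\qquad
\delta=\max_{1\le i\le n+1}|a_i-a_{i-1}| .
\]
The first measures how high the vector gets, the second how abruptly it changes. Since all entries are nonnegative, $|a_i-a_{i-1}|\le\max(a_i,a_{i-1})$, and hence $\delta\le\gamma$. Neither parameter bounds the length $n$.

It is known that VE is fixed-parameter tractable with respect to~$\delta$. What does this say about data reduction? A \emph{polynomial kernel} for a parameter $\pi$ is a polynomial-time map $I\mapsto I'$ from VE-instances to equivalent VE-instances (with the same answer) such that $|I'|+\pi(I')\le\mathrm{poly}(\pi(I))$; here $|I|$ is the encoding length, and numbers are encoded in binary. The question whether VE has a polynomial kernel for $\delta$ or for $\gamma$ is posed in \cite{source}.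

There is some reason to expect a negative answer. For the variant \textsc{Vector Positive Explanation}, where only segments with $a>0$ are allowed, there is no polynomial kernel with respect to $\gamma$ unless $\mathrm{NP}\subseteq\mathrm{coNP/poly}$. Moreover, an algorithm with running time $(\delta+1)^{O(\delta)}\cdot\mathrm{poly}(|I|)$ by itself only lets us assume that $n\le(\delta+1)^{O(\delta)}$, which is exponential in the parameter. Nevertheless the answer is positive.

\begin{theorem}\label{thm:main}
\textsc{Vector Explanation} has a polynomial kernel with respect to $\delta$ and a polynomial kernel with respect to $\gamma$; one and the same map serves for both.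
\end{theorem}

\subsection{The idea}

For VE, in contrast to the positive variant, the order of the differences $a_i-a_{i-1}$ does not matter. The minimum number of segments is $n+1$ minus the maximum number of zero-sum parts into which the multiset of differences can be partitioned. So a vector of length $(\delta+1)^{O(\delta)}$ has a very short description: list the at most $2\delta+1$ different values of the differences, and write the multiplicity of each \emph{in binary}. That takes only $\mathrm{poly}(\delta)$ bits. Two things remain to be done.

First, long instances must be solved outright. For this we need a running time $T\cdot\mathrm{poly}(|I|)$ in which $\log T$ is polynomial in $\delta$; a running time doubly exponential in $\delta$ would not do.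

Secondly, a kernel must again be an instance of VE. The compact problem has exponentially large multiplicities, so it is not obvious that its solutions have short certificates. Once we know that they do, NP-completeness brings us back to VE, and even to VE with entries of size $\mathrm{poly}(\delta)$, because the reduction can start from a problem that is NP-complete with numbers in unary.

\subsection{Finer results}

Let $d_i=a_i-a_{i-1}$ for $1\le i\le n+1$; since the padded vector starts and ends with $0$, we have $\sum_i d_i=0$. Let $\kappa$ be the number of distinct nonzero values $|d_i|$. Clearly $\kappa\le\delta$, and $\kappa\ge1$ if $\delta\ge1$. A \emph{compression of bitsize} $s$ is a polynomial-time map to equivalent instances of some fixed language, with output of at most $s$ bits; here $s$ may depend on the input. It is a \emph{polynomial compression} for $\pi$ if $s$ is polynomial in $\pi$; every polynomial kernel is one. Logarithms are to base~$2$.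

\begin{theorem}\label{thm:fine}
\begin{enumerate}
\item[\textup{(a)}] VE can be decided in time $(4\delta(\kappa+1)+1)^{\kappa}\cdot\mathrm{poly}(|I|)$.
\item[\textup{(b)}] For $\delta\ge1$, VE has a compression of bitsize $O(\kappa^2\log(\delta+1))$, hence of bitsize $O(\delta^2\log(\delta+1))$. It has a polynomial kernel with respect to $\kappa+\log(\delta+1)$.
\item[\textup{(c)}] For $\delta\ge1$, VE has a compression of bitsize $O(\kappa^4+\kappa^3\log(n+2))$. It has a polynomial kernel with respect to $\kappa+\log(n+1)$.
\item[\textup{(d)}] There is a constant $\varepsilon_0>0$ such that, unless $\mathrm{NP}\subseteq\mathrm{coNP/poly}$, VE has no compression of bitsize $O((n+\gamma)^{\varepsilon_0})$. In particular it then has none of bitsize $O(\delta^{\varepsilon_0})$ or $O(\gamma^{\varepsilon_0})$. Moreover, unless $\mathrm{NP}\subseteq\mathrm{coNP/poly}$, VE has no polynomial compression, and hence no polynomial kernel, with respect to $\log(\delta+1)$, $\log(\gamma+1)$, or even $\log(n+\gamma+1)$.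
\end{enumerate}
\end{theorem}

By (d), the term $\kappa$ cannot be dropped from the parameters in (b) and (c) unless $\mathrm{NP}\subseteq\mathrm{coNP/poly}$: both $\log(\delta+1)$ and $\log(n+1)$ are at most $\log(n+\gamma+1)$.

Section~\ref{sec:diff} passes from vectors to multisets. Section~\ref{sec:algo} gives the algorithm, Section~\ref{sec:np} the short certificates, and Section~\ref{sec:back} the way back to VE. Section~\ref{sec:kernel} combines these into the kernels. Sections~\ref{sec:ft} and~\ref{sec:lower} prove (c) and (d).

\section{Only the multiset of differences matters}\label{sec:diff}

For a finite multiset $S$ of integers with sum $0$, let $p(S)$ be the maximum number of parts in a partition of $S$ into nonempty parts each of sum $0$; put $p(\emptyset)=0$.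

In the example $(4,3,3,4)$ the differences are $4,-1,0,1,-4$, and they split into the zero-sum parts $\{4,-4\}$, $\{-1,1\}$, $\{0\}$. The first two parts correspond to the two segments of the explanation above, and the third needs no segment. In general a part with $q$ elements costs at most $q-1$ segments, so that the total cost is at most the number of differences minus the number of parts. With as many parts as possible this is optimal.

\begin{lemma}\label{lem:diff}
The minimum number of segments in an explanation of $\mathcal A$ is $(n+1)-p(\{d_1,\dots,d_{n+1}\})$.
\end{lemma}

\begin{proof}
A vector is determined by the differences of its padded version. A nonzero segment of value $a$ on the positions $i,\dots,j-1$, where $1\le i<j\le n+1$, has difference $+a$ at position $i$, $-a$ at position $j$, and $0$ elsewhere.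

Let an explanation with $s$ segments be given, and discard zero vectors. Regard each segment as an edge $ij$ of a graph on the vertex set $\{1,\dots,n+1\}$. Each edge contributes $a-a=0$ to the sum of the differences over its connected component, so the $d_i$ in every component sum to $0$. A graph with $n+1$ vertices and at most $s$ edges has at least $n+1-s$ components. Hence $p(\{d_1,\dots,d_{n+1}\})\ge n+1-s$.

Conversely, take an optimal partition into $p$ parts, and let $i_1<\dots<i_q$ be the positions of one part. For $j=1,\dots,q-1$ take the segment on the positions $i_j,\dots,i_{j+1}-1$ of value $P_j=d_{i_1}+\dots+d_{i_j}$, and omit it if $P_j=0$. If $q=1$, then $d_{i_1}=0$ and nothing is needed. If $q>1$, the differences of these segments sum to $P_1=d_{i_1}$ at $i_1$, to $P_j-P_{j-1}=d_{i_j}$ at $i_j$ for $1<j<q$, and to $-P_{q-1}=d_{i_q}$ at $i_q$, because the part has sum $0$. Over all parts, the segments used start at different positions, so they form a set. A part with $q$ elements uses at most $q-1$ segments, so there are at most $n+1-p$ in total.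
\end{proof}

\begin{remark}
For positive explanations the order does matter. The vector $(1,5,1,0)$ has differences $1,4,-4,-1,0$, the same multiset as $(4,3,3,4)$, and is the sum of the two positive segments $(1,1,1,0)$ and $(0,4,0,0)$. But $(4,3,3,4)$ is not a sum of two positive segments. Its differences are nonzero at the four positions $1,2,4,5$, so each of these would be the start or the end of exactly one segment. The rise at position $4$ would be the start of a segment of value $1$. This segment would have to end with a drop of $1$, but the only such drop is at position $2$, before the start. So the reduction to a multiset is not available for the positive variant, and Theorem~\ref{thm:main} is compatible with the lower bound known for it.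
\end{remark}

Zeros and pairs of opposite elements can be split off as parts of their own.

\begin{lemma}\label{lem:cancel}
Let $S$ have sum $0$. Then $p(S\cup\{0\})=p(S)+1$, and $p(S\cup\{x,-x\})=p(S)+1$ for every $x\ne0$.
\end{lemma}

\begin{proof}
In both cases ``$\ge$'' holds because $\{0\}$ or $\{x,-x\}$ can be added as a part. For ``$\le$'' take an optimal partition of the larger multiset. Removing an element $0$ leaves its part zero-sum or empty, so at most one part is lost. The same holds for removing $x$ and $-x$ if they lie in the same part. If $x\in P$ and $-x\in Q$ for different parts $P,Q$, replace these two parts by $(P\setminus\{x\})\cup(Q\setminus\{-x\})$. It has sum $0$, and it is nonempty because $P\setminus\{x\}$ has sum $-x\ne0$. So exactly one part is lost.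
\end{proof}

\paragraph{Preprocessing.} Given $(\mathcal A,k)$, form the multiset of differences, delete all zeros, and delete pairs $x,-x$ as long as there are any. Let $u$ be the number of deleted zeros plus the number of deleted pairs. Let $S$ be the remaining multiset. It has distinct values $s_1,\dots,s_h$, with multiplicities $m_1,\dots,m_h\ge1$, and size $M=\sum_i m_i\le n+1$. Since $x$ and $-x$ do not both remain, the $|s_i|$ are distinct and $h\le\kappa$. By Lemmas~\ref{lem:diff} and~\ref{lem:cancel}, $(\mathcal A,k)$ is a yes-instance if and only if
\[
p(S)\ge r,\qquad\text{where } r:=n+1-k-u .
\]
If $r\le0$, the answer is yes. If $r>M$, it is no, because $S$ has only $M$ elements. In the remaining case $1\le r\le M$ we have an instance of the following problem, which we call \textsc{Compact Zero-Sum Partition} (CZP).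
\begin{quote}
\textbf{Input:} distinct nonzero integers $s_1,\dots,s_h$ and multiplicities $m_1,\dots,m_h\ge1$, all in binary, with $\sum_i m_is_i=0$; an integer $r\ge1$.\\
\textbf{Question:} is $p(S)\ge r$ for the multiset $S$ that contains each $s_i$ exactly $m_i$ times?
\end{quote}
In the case $1\le r\le M$ we also have $M\ge2$, since $S$ is nonempty and consists of nonzero integers with sum~$0$.

Put $m=(m_1,\dots,m_h)$, and for $v\in\mathbb Z^h$ write
\[
\sigma(v)=\sum_i v_is_i,\qquad |v|=\sum_i v_i .
\]
A sub-multiset of $S$ is a vector $c\in\mathbb Z^h$ with $0\le c\le m$; it has size $|c|$ and sum $\sigma(c)$. A nonempty zero-sum multiset is \emph{irreducible} if it has no proper nonempty zero-sum sub-multiset. Every part of an optimal partition is irreducible, since otherwise it could be split into a zero-sum sub-multiset and its complement.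

\section{An algorithm that follows a line}\label{sec:algo}

\subsection{Small cases}

For $\delta\le1$ nothing remains after preprocessing. For $\delta=2$ there remains, up to sign, either nothing or $N$ copies of $2$ and $2N$ copies of $-1$ for some $N\ge1$. A zero-sum part then has $j$ copies of $2$ and $2j$ copies of $-1$ for some $j\ge 1$, and $p(S)=N$. With $\delta=3$ there are real choices.

\begin{example}\label{ex:three}
Let $(s_1,s_2,s_3)=(3,-1,-2)$ and $m=(3N,N,4N)$ with $N\ge1$, so $M=8N$. A vector $(x,y,z)\ge0$ is zero-sum if $3x=y+2z$. The irreducible ones are
\[
(1,3,0),\qquad(1,1,1),\qquad(2,0,3).
\]
Indeed, a nonzero zero-sum vector has $x\ge1$. If $y\ge1$ and $z\ge1$, it contains $(1,1,1)$; if $z=0$, then $y=3x\ge3$ and it contains $(1,3,0)$; if $y=0$, then $3x=2z$ and it contains $(2,0,3)$. None of the three contains another, so all of them are irreducible.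

Let an optimal partition use these parts $a$, $b$ and $c$ times. Then $a+b+2c=3N$, $3a+b=N$ and $b+3c=4N$. The second equation gives $b\le N$, and the third then gives $c\ge N$. So the number of parts is $a+b+c=3N-c\le2N$, and $p(S)=2N$ is attained for $a=0$, $b=c=N$.

How could an algorithm find this? Add the elements of $S$ one by one. The counts of the elements used so far form a lattice path from $0$ to $m$ with unit steps $e_i$, and each time the path meets the hyperplane $\sigma=0$ a part is completed. A dynamic program over all lattice points between $0$ and $m$ finds the path with the most such meetings, but it has $\prod_i(m_i+1)$ states, which is too many. Can we restrict it to points near the straight line from $0$ to $m$? If we use all $N$ parts $(1,1,1)$ first, the path strays: at size $3N$ it is at $(N,N,N)$, while the line is at $\frac38m=\frac N8(9,3,12)$, and the distance grows linearly in $N$. But if the parts $(1,1,1)$ and $(2,0,3)$ alternate, the path is back on the line after each pair, as $(1,1,1)+(2,0,3)=(3,1,4)$ is parallel to $m$. In between, both the path and the line advance by at most $(3,1,4)$, so no coordinate deviates by more than $4$, whatever $N$ is.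
\end{example}

This is the idea of the algorithm. It needs two facts: the parts of an optimal partition are small, and small vectors with sum $0$ can be ordered so that no partial sum is large.

\subsection{Two facts about orderings}

\begin{lemma}\label{lem:irred}
An irreducible zero-sum multiset of nonzero integers in $[-\delta,\delta]$ has at most $2\delta$ elements.
\end{lemma}

\begin{proof}
Let $\ell$ be the number of elements. Order them greedily: if the current prefix sum is at most $0$, append a positive element; otherwise append a negative one. This is possible as long as elements remain. If the prefix sum is $\le0$, the remaining elements are nonzero and have sum $\ge0$, so one of them is positive; if the prefix sum is $>0$, the remaining sum is negative, so one of them is negative. All prefix sums, including the empty one, lie in $[1-\delta,\delta]$: a step from a value $\le0$ goes up and leads to at most $\delta$, and a step from a value $\ge1$ goes down and leads to at least $1-\delta$. This interval contains $2\delta$ integers.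

If $\ell>2\delta$, then two of the $\ell$ prefix sums at times $0,\dots,\ell-1$ are equal. The elements between these times form a nonempty zero-sum sub-multiset, which is proper because it does not contain the last element. This contradicts irreducibility.
\end{proof}

The second fact is the Steinitz lemma, for which we refer to Grinberg and Sevast'yanov \cite{gs}: \emph{if $y^1,\dots,y^N\in\mathbb R^h$ satisfy $\sum_jy^j=0$ and $\|y^j\|\le\beta$ for some norm, then they can be reordered so that all partial sums have norm at most $h\beta$.} It is important that the bound does not depend on~$N$.

\subsection{The algorithm}

\begin{proposition}\label{prop:algo}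
Let $S$ be a zero-sum multiset of $M\ge1$ nonzero integers in $[-\delta,\delta]$, where $\delta\ge1$ is an integer, with $h$ distinct values, and put
\[
T:=(4\delta(h+1)+1)^{h}.
\]
Then $p(S)$ can be computed, from the values and their multiplicities, with $M\cdot T\cdot\mathrm{poly}(h,\log(M+1),\log(\delta+1))$ bit operations.
\end{proposition}

\begin{proof}
\emph{Paths.} Consider lattice paths $0=v_0,v_1,\dots,v_M=m$ with steps $v_t=v_{t-1}+e_{i_t}$. Call $t\ge1$ a \emph{zero} of the path if $\sigma(v_t)=0$. Then $p(S)$ is the maximum number of zeros of such a path. Indeed, listing the elements of $S$ part by part gives a path with at least as many zeros as there are parts. Conversely, cutting a path at its zeros, the last of which is $t=M$, gives as many zero-sum parts as there are zeros.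

\emph{Restriction to a tube.} Let $R=2\delta(h+1)$ and, for $0\le t\le M$,
\[
V_t=\Bigl\{v\in\mathbb Z^h:\ 0\le v\le m,\ |v|=t,\ \bigl\|v-\tfrac tMm\bigr\|_\infty\le R\Bigr\}.
\]
Each coordinate of a point of $V_t$ lies in an interval of length $2R$, which contains at most $2R+1$ integers. So $|V_t|\le(2R+1)^h=T$. We claim that some path with $p(S)$ zeros satisfies $v_t\in V_t$ for all $t$.

Let $c^1,\dots,c^N$ be the parts of an optimal partition, $N=p(S)$. They are irreducible, so $|c^j|\le2\delta$ by Lemma~\ref{lem:irred}. Their deviations from the line are
\[
y^j=c^j-\frac{|c^j|}Mm .
\]
We have $\sum_jy^j=m-\frac MMm=0$. Since $m_i\le M$, each coordinate of $y^j$ is a difference of two numbers in $[0,2\delta]$, so $\|y^j\|_\infty\le2\delta$. By the Steinitz lemma with the maximum norm, we may assume that the parts are numbered so that all partial sums of the $y^j$ have norm at most $2\delta h$. List the parts in this order, and the elements inside each part in any order. After $j$ complete parts the path is at a point $v$ with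
\[
v-\frac{|v|}Mm=\sum_{l\le j}y^l,
\]
which has norm at most $2\delta h$. Inside the next part the path is at $v+w$ with $0\le w\le c^{j+1}$. Again each coordinate of $w-\frac{|w|}Mm$ is a difference of two numbers in $[0,2\delta]$, so this vector has norm at most $2\delta$. The total deviation is therefore at most $2\delta h+2\delta=R$, and the path stays in the tube. It has at least $N$ zeros, and hence exactly $N=p(S)$.

\emph{Dynamic program.} For $t=0,1,\dots,M$ generate the points of $V_t$ that can be reached from $0$ by a path through $V_0,V_1,\dots,V_t$, together with the maximum number $F(v)$ of zeros of such a path to $v$. Start with $F(0)=0$. For $t\ge1$ use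
\[
F(v)=[\sigma(v)=0]+\max_iF(v-e_i),
\]
where $[\sigma(v)=0]$ is $1$ or $0$ according to whether the equation holds, and the maximum is over the reached points $v-e_i\in V_{t-1}$. Membership in the tube is tested in integers, by $|Mv_i-tm_i|\le RM$ for all $i$. The result $F(m)$ is attained by a path from $0$ to $m$, so $F(m)\le p(S)$; by the claim, $F(m)\ge p(S)$.

At most $(M+1)T$ points are generated, each with at most $h$ successors. The coordinates and the numbers in the tests have bit lengths polynomial in $\log(M+1)$, $\log(\delta+1)$ and $\log(h+1)$. If each layer is stored in a search tree, an access costs $O(\log (T+1))$ comparisons, and $\log T$ is polynomial in $h$ and $\log(\delta+1)$.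
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:fine}\textup{(a)}]
Preprocess the instance. If $r\le0$ or $r>M$, we know the answer. Otherwise $M\ge2$, hence $\delta\ge1$; compute $p(S)$ by Proposition~\ref{prop:algo} and compare it with $r$. Here $M\le n+1\le|I|+1$, and $h$, $\log(M+1)$ and $\log(\delta+1)$ are bounded by a polynomial in $|I|$. Finally, $h\le\kappa$ gives $T\le(4\delta(\kappa+1)+1)^\kappa$.
\end{proof}

\section{Short certificates for the compact problem}\label{sec:np}

In an instance of CZP, the number $M$ of elements, and with it the number of parts, may be exponential in the input length. So a partition cannot simply be written down. We can, however, group equal parts and store each \emph{type} of part once, with its multiplicity in binary. The point is that few types suffice: if there are too many, two disjoint sets of types have the same sum and can be exchanged for each other.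

\begin{lemma}\label{lem:np}
CZP is in NP.
\end{lemma}

\begin{proof}
Let $p(S)\ge r$. Among all zero-sum partitions of $S$ with at least $r$ parts choose one with the fewest distinct types of parts. Let $X$ be its set of types; these are nonzero vectors $c$ with $0\le c\le m$ and $\sigma(c)=0$. Let $\lambda_c\ge1$ be the multiplicity of $c\in X$. Thus
\[
\sum_{c\in X}\lambda_cc=m,\qquad\sum_{c\in X}\lambda_c\ge r .
\]
For every $A\subseteq X$ we have $0\le\sum_{c\in A}c\le\sum_{c\in X}\lambda_cc=m$. So the sums over the $2^{|X|}$ subsets of $X$ take at most $\prod_i(m_i+1)$ values.

Suppose that $2^{|X|}>\prod_i(m_i+1)$. Then two distinct subsets of $X$ have the same sum. Removing their intersection from both, we get disjoint sets $A\ne B$ with $\sum_{c\in A}c=\sum_{c\in B}c$, where we may assume $|A|\le|B|$. If $A$ were empty, the nonempty set $B$ of nonzero nonnegative vectors would have sum $0$, which is impossible. So $A\ne\emptyset$. Put $\tau=\min_{c\in A}\lambda_c$, decrease $\lambda_c$ by $\tau$ for $c\in A$, and increase it by $\tau$ for $c\in B$. The sum $\sum\lambda_cc$ is still $m$, and the number of parts changes by $\tau(|B|-|A|)\ge0$. At least one type of $A$ disappears and no type is new, which contradicts the choice of the partition. Hence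
\[
|X|\le\sum_i\log(m_i+1),
\]
which is polynomial in the input length.

The certificate is the list of the pairs $(c,\lambda_c)$, $c\in X$, in binary. All entries of $c$ and all $\lambda_c$ are at most $M$, so its length is polynomial. In polynomial time one verifies $c\ne0$, $0\le c\le m$, $\sigma(c)=0$ and $\lambda_c\ge1$ for each pair, and $\sum\lambda_cc=m$ and $\sum\lambda_c\ge r$. A list that passes this test describes a partition into at least $r$ zero-sum parts.
\end{proof}

\section{Back to vectors}\label{sec:back}

To return to VE we use \textsc{3-Partition}: \emph{given positive integers $x_1,\dots,x_{3q}$ and $B$ with $B/4<x_i<B/2$ and $\sum_ix_i=qB$, can the $x_i$ be split into $q$ triples of sum $B$ each?} This problem is NP-complete even if the numbers are encoded in unary \cite[problem SP15]{gj}. The unary encoding is what we need, because the kernel must have small \emph{values} of $\delta$ and $\gamma$, not only a short encoding.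

The $x_i$ and $q$ copies of $-B$ form a zero-sum multiset that has $q$ zero-sum parts exactly when the triples exist. They have to be arranged as the differences of a vector that never becomes negative and never becomes large.

\begin{lemma}\label{lem:back}
For every language in NP, in particular for CZP, there is a polynomial-time many-one reduction to VE that maps an input of $L$ bits to a VE-instance $I'$ of length $n'$ and with parameters $\delta',\gamma'$ such that $|I'|+n'+\delta'+\gamma'\le\mathrm{poly}(L)$.
\end{lemma}

\begin{proof}
CZP is covered by Lemma~\ref{lem:np}. An input of $L$ bits is first reduced, in polynomial time, to an instance of \textsc{3-Partition} in unary. Thus $q+B\le\mathrm{poly}(L)$.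

\emph{Construction.} Start with $w=0$ and repeat the following step. If $w\ge B$, take the difference $-B$, that is, replace $w$ by $w-B$. If $w<B$ and some $x_i$ is unused, take the next $x_i$, that is, replace $w$ by $w+x_i$. If $w<B$ and all $x_i$ have been used, stop. Since $x_i<B/2$, we have $0\le w<\frac32B$ throughout. The procedure uses every $x_i$ once and $-B$ exactly $q$ times:
\begin{itemize}
\item If $w\ge B$ after $j$ uses of $-B$, then the sum of the $x_i$ used so far is at least $(j+1)B$ and at most $qB$. So $j<q$ and a copy of $-B$ is left.
\item If $w<B$ and no $x_i$ is left, then $w=(q-j)B$, where $j$ is the number of uses of $-B$, and $0\le w<B$. So $w=0$ and $j=q$, as desired.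
\end{itemize}
There are $4q$ steps, and the last one leads to $w=0$. The values of $w$ after the other steps form a vector $\mathcal A'\in\mathbb N_0^{n'}$ with $n'+1=4q$. Its differences are the $x_i$ and $q$ copies of $-B$, and $\delta'\le\gamma'<\frac32B$. Put $k'=3q$ and $I'=(\mathcal A',k')$. The size bounds hold.

\emph{Correctness.} By Lemma~\ref{lem:diff}, $I'$ is a yes-instance if and only if the differences can be partitioned into at least $4q-3q=q$ zero-sum parts. Every zero-sum part contains a negative element, that is, a copy of $-B$. So there are at most $q$ parts, and if there are exactly $q$, each contains exactly one copy of $-B$ and elements $x_i$ of total sum $B$. Because of $B/4<x_i<B/2$, there are exactly three such $x_i$ in each part. Conversely, $q$ triples of sum $B$, each together with one copy of $-B$, form $q$ zero-sum parts.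
\end{proof}

\section{The kernels for $\delta$ and $\gamma$}\label{sec:kernel}

We now put the pieces together: if many differences remain after preprocessing, the algorithm of Section~\ref{sec:algo} is polynomial; if few remain, the CZP-instance is short, and Lemma~\ref{lem:back} applies.

\begin{proof}[Proof of Theorem~\ref{thm:main} and Theorem~\ref{thm:fine}\textup{(b)}]
Let $I=(\mathcal A,k)$ be given. Preprocess it. If $r\le0$, output the yes-instance $((0),0)$; if $r>M$, output the no-instance $((1),0)$. If $\delta=0$, all differences are deleted, so $u=n+1$ and $r=-k\le0$, and we are in the first case. It remains to treat a CZP-instance $(S,r)$ with $1\le r\le M$ and $\delta\ge1$. Let $T=(4\delta(h+1)+1)^h$. Since $1\le h\le\kappa\le\delta$, we have $4\delta(h+1)+1\le(2\delta+1)^2$ and so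
\[
\log T\le 2h\log(2\delta+1)=O(h\log(\delta+1)).
\]

\emph{Case $M\ge T$.} By Proposition~\ref{prop:algo}, $p(S)$ can be computed in time $M\cdot T\cdot\mathrm{poly}(|I|)\le M^2\cdot\mathrm{poly}(|I|)$. This is polynomial in $|I|$, because $M\le n+1$. Output $((0),0)$ or $((1),0)$ according to the answer.

\emph{Case $M<T$.} The values $s_i$ have $O(\log(\delta+1))$ bits each, and all $m_i$ and $r$ are less than $T$. So the CZP-instance has bitsize
\[
L=O\bigl(h\log(\delta+1)+(h+1)\log T\bigr)=O\bigl(h^2\log(\delta+1)\bigr)=O\bigl(\kappa^2\log(\delta+1)\bigr).
\]
Apply Lemma~\ref{lem:back} to obtain an equivalent VE-instance $I'$ with $|I'|+n'+\delta'+\gamma'\le\mathrm{poly}(L)$.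

The CZP-instance itself is the compression claimed in (b). In the other cases one outputs a constant-size CZP-instance instead: the values $1,-1$ with multiplicities $1,1$, and $r=1$ for yes or $r=2$ for no. The bound $O(\delta^2\log(\delta+1))$ follows from $\kappa\le\delta$.

All steps take polynomial time. The constant-size instances have parameters $\gamma,\delta,\kappa\le1$, so they satisfy any of the bounds below. For the instance $I'$ we use $L=O(\kappa^2\log(\delta+1))$.
\begin{itemize}
\item \emph{Parameter $\kappa+\log(\delta+1)$.} $L$ is polynomial in it, and so are $|I'|$ and $\delta'$. The new parameter is bounded since $\kappa'\le\delta'$.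
\item \emph{Parameter $\delta$.} $L=O(\delta^2\log(\delta+1))$, so $|I'|+\delta'\le\mathrm{poly}(\delta)$.
\item \emph{Parameter $\gamma$.} Since $\delta\le\gamma$, we have $|I'|+\gamma'\le\mathrm{poly}(L)\le\mathrm{poly}(\delta)\le\mathrm{poly}(\gamma)$.
\end{itemize}
So the same map is a polynomial kernel for each of the three parameters.
\end{proof}

\section{Short vectors with large differences}\label{sec:ft}

The bounds so far depend on $\delta$ through the bit length of the values $s_i$ and through the bound on $M$. If we allow a dependence on $\log n$, then the multiplicities need no further treatment, and it is the values that may be too long. But a value matters only through the zero-sum sub-multisets it creates. So we may replace the values by smaller ones that create the same zero-sum sub-multisets. The theorem of Frank and Tardos \cite{ft} provides them: \emph{given $w\in\mathbb Q^h$ and $N\in\mathbb N$, one can compute in polynomial time a vector $\bar w\in\mathbb Z^h$ with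
\[
\|\bar w\|_\infty\le2^{4h^3}N^{h(h+2)}
\]
such that $w\cdot b$ and $\bar w\cdot b$ have the same sign for all $b\in\mathbb Z^h$ with $\|b\|_1\le N-1$.} Here the sign is one of $+$, $0$, $-$.

\begin{proof}[Proof of Theorem~\ref{thm:fine}\textup{(c)}]
Preprocess the instance. In the cases $r\le0$ and $r>M$ output a constant-size instance, of CZP for the compression and of VE for the kernel, as in Section~\ref{sec:kernel}. Otherwise $M\ge2$. Apply the theorem with $w=(s_1,\dots,s_h)$ and $N=M+1$, and replace each $s_i$ by $\bar w_i$.

We check that the result is an equivalent CZP-instance. The vectors $b=e_i$ and $b=e_i-e_j$ have $\|b\|_1\le2\le M$, so the new values are nonzero and distinct because the old ones are. A sub-multiset $0\le c\le m$ has $\|c\|_1=|c|\le M$, so it is zero-sum for the new values if and only if it is for the old ones. In particular, for $c=m$, the new total sum is $0$. Hence the zero-sum partitions are the same, and $p(S)$ does not change.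

Each new value has $O(h^3+h^2\log(M+1))$ bits; the multiplicities and $r$ have $O(\log(M+1))$ bits each. The bitsize of the new instance is
\[
O\bigl(h(h^3+h^2\log(M+1))+(h+1)\log(M+1)\bigr)=O\bigl(\kappa^4+\kappa^3\log(n+2)\bigr),
\]
since $1\le h\le\kappa$ and $M\le n+1$. This is the compression. Lemma~\ref{lem:back} turns it into a VE-instance $I'$ with $|I'|+n'+\delta'$ polynomial in $\kappa+\log(n+1)$. Because $\kappa'\le\delta'$, this is a polynomial kernel for the parameter $\kappa+\log(n+1)$.
\end{proof}

\section{Lower bounds}\label{sec:lower}

The reduction in Lemma~\ref{lem:back} produces small values of $n$ and $\gamma$ from any problem in NP. In particular it applies to the question whether at least one of many formulas is satisfiable. If VE could be compressed too well, all these formulas together would be compressed to very few bits, and this is impossible unless $\mathrm{NP}\subseteq\mathrm{coNP/poly}$.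

We recall the precise statement. In an \emph{oracle communication protocol} a first player holds the input and works in polynomial time. The first player may communicate with a second, computationally unbounded player who does not see the input. In the end the first player has to give the answer. The cost is the number of bits sent from the first player to the second. The complementary witness lemma of Dell and van Melkebeek \cite{dvm} says: \emph{let $\mathcal L$ be a language and $t:\mathbb N\to\mathbb N\setminus\{0\}$ be polynomially bounded. If deciding whether at least one of $t(s)$ inputs of length at most $s$ belongs to $\mathcal L$ has an oracle communication protocol of cost $O(t(s)\log t(s))$, then $\overline{\mathcal L}\in\mathrm{NP/poly}$.}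

A compression gives such a protocol: the first player sends the compressed string, and the second player answers with one bit that tells whether it belongs to the target language. The cost is the bitsize.

\begin{proof}[Proof of Theorem~\ref{thm:fine}\textup{(d)}]
Take $\mathcal L=\mathrm{SAT}$ and $t(s)=s+2$. The language of all lists of formulas of which at least one is satisfiable is in NP. A list of $s+2$ formulas of length at most $s$ has a total length of $O((s+2)^2)$. So, by Lemma~\ref{lem:back}, there are constants $C,c\ge1$ such that such a list is mapped in polynomial time to a VE-instance that is a yes-instance if and only if one of the formulas is satisfiable, with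
\[
n+\gamma\le C(s+2)^{2c}.
\]
Put $\varepsilon_0=1/(2c)$. A compression of VE of bitsize $O((n+\gamma)^{\varepsilon_0})$, applied to this instance, would give a protocol of cost $O(s+2)=O(t(s)\log t(s))$; note that $\log t(s)\ge1$. Then $\overline{\mathrm{SAT}}\in\mathrm{NP/poly}$, that is, $\mathrm{SAT}\in\mathrm{coNP/poly}$, and hence $\mathrm{NP}\subseteq\mathrm{coNP/poly}$.

Since $\delta\le\gamma\le n+\gamma$ and $n\ge1$, a compression of bitsize $O(\delta^{\varepsilon_0})$ or $O(\gamma^{\varepsilon_0})$, even with an additive constant, has bitsize $O((n+\gamma)^{\varepsilon_0})$. So has a compression whose bitsize is polynomial in $\log(\delta+1)$, in $\log(\gamma+1)$, or in $\log(n+\gamma+1)$, because every polynomial in $\log(n+\gamma+1)$ is $O((n+\gamma)^{\varepsilon_0})$ for $n\ge1$.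
\end{proof}

\begin{thebibliography}{9}

\bibitem{source}
\emph{On Explaining Integer Vectors by Few Homogeneous Segments},
\url{http://fpt.akt.tu-berlin.de/publications/explainVector-journal.pdf}.

\bibitem{dvm}
Dell and van Melkebeek,
J. ACM 61(4), 2014 (complementary witness lemma).

\bibitem{ft}
Frank and Tardos,
Combinatorica 7, 1987.

\bibitem{gj}
Garey and Johnson,
1979 (problem SP15, \textsc{3-Partition}).

\bibitem{gs}
Grinberg and Sevast'yanov,
Funct. Anal. Appl. 14, 1980.

\end{thebibliography}

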